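# Schauder bases in Lipschitz-free spaces over subsets of $\mathbb R^n$

## 1. Three points, a null sequence, an interval, a square

Put three points on the line, $M=\{0,1,3\}$, and look at all functions $f:M\to\mathbb R$ with $f(0)=0$ and $|f(x)-f(y)|\le|x-y|$. Fix real numbers $a,b$. How large can $af(1)+bf(3)$ be?

Write $s=f(1)$ and $t=f(3)-f(1)$. The conditions are $|s|\le1$, $|t|\le2$ and $|s+t|\le3$, and the third follows from the first two. Since $af(1)+bf(3)=(a+b)s+bt$, the supremum is $|a+b|+2|b|$. So if $\delta(x)$ denotes the functional $f\mapsto f(x)$, then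
$$\|\alpha\,\delta(1)+\beta\cdot\tfrac12(\delta(3)-\delta(1))\|=|\alpha|+|\beta| .$$
The functionals $a\delta(1)+b\delta(3)$ form a copy of $\ell_1^2$, with one basis vector for each gap of $M$.

This is the smallest interesting case of the following construction.

**Definition.** Let $(M,d)$ be a complete metric space with a base point $0\in M$. $\mathrm{Lip}_0(M)$ is the Banach space of real Lipschitz functions $f$ on $M$ with $f(0)=0$, normed by the Lipschitz constant. For $x\in M$ let $\delta(x)\in\mathrm{Lip}_0(M)^*$ be $\delta(x)(f)=f(x)$. The **Lipschitz-free space** $F(M)$ is the closed linear span of $\{\delta(x):x\in M\}$ in $\mathrm{Lip}_0(M)^*$.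

We write $\langle f,m\rangle$ for the value of $m\in F(M)$ at $f$. Note that $\delta(0)=0$.

*A null sequence.* Let $M=\{0\}\cup\{2^{-k}:k\ge0\}$ and $m_k=2^{k+1}\big(\delta(2^{-k})-\delta(2^{-k-1})\big)$, again one vector per gap. Each $m_k$ has norm at most $1$. Given a finite sum $\sum a_km_k$, let $f(x)=\int_0^xg$, where $g=\operatorname{sgn}a_k$ on $(2^{-k-1},2^{-k})$. Then $f$ is $1$-Lipschitz and $\langle f,\sum a_km_k\rangle=\sum|a_k|$. So $\|\sum a_km_k\|=\sum|a_k|$. Since $\delta(2^{-k})=\sum_{i\ge k}2^{-i-1}m_i$, the $m_k$ span a dense subspace, and $F(M)$ is isometric to $\ell_1$.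

*An interval.* Let $M=[0,1]$. There are no gaps. We shall see in Section 3 that $\delta(x)\mapsto\mathbf 1_{[0,x]}$ extends to an isometry of $F([0,1])$ onto $L_1[0,1]$. Under it
$$\delta(\tfrac12)-\tfrac12\big(\delta(0)+\delta(1)\big)\ \mapsto\ \mathbf 1_{[0,1/2]}-\tfrac12\mathbf 1_{[0,1]}=\tfrac12\big(\mathbf 1_{[0,1/2]}-\mathbf 1_{[1/2,1]}\big)\quad\text{a.e.},$$
and $\delta(\frac34)-\frac12(\delta(\frac12)+\delta(1))\mapsto\frac12(\mathbf 1_{[1/2,3/4]}-\mathbf 1_{[3/4,1]})$. These are multiples of Haar functions. So the Haar basis of $L_1[0,1]$ is, in $F([0,1])$, the system $\delta(1)$ together with "dyadic midpoint minus the average of its two neighbors". It is the basis that belongs to piecewise affine interpolation on dyadic grids.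

*A square.* In the plane with the $\ell_1$-metric take the four corners of the unit square, with base point $(0,0)$. The unit ball of $F(M)$ is the convex hull of the vectors $\pm(\delta(x)-\delta(y))/d(x,y)$ over all pairs. The diagonal pairs contribute only averages of edge vectors, so the hull is spanned by the four edge vectors
$$m_1=\delta(e_1),\quad m_2=\delta(e_2),\quad m_3=\delta(e_1+e_2)-\delta(e_1),\quad m_4=\delta(e_1+e_2)-\delta(e_2)$$
and their negatives. The function with values $1,\ 0.5,\ 0.8$ at $e_1,\ e_2,\ e_1+e_2$ takes on $m_1,\dots,m_4$ the values $1,\ 0.5,\ -0.2,\ 0.3$. Hence $m_1$ is an extreme point, and by symmetry so are all eight vectors $\pm m_i$. The ball of $\ell_1^3$ has only six extreme points, so $F(M)$ is not isometric to $\ell_1^3$. The bookkeeping by gaps is lost as soon as we leave the line.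

On the line we have met $\ell_1$ and $L_1[0,1]$, both of which have Schauder bases. Hájek and Pernecká showed that $F(\ell_1)$ has a Schauder basis with constant at most $3$ and that $F(\ell_1^n)$ has a monotone one. The question of this lecture is what happens for *subsets*: for $n\ge1$ and a nonempty closed $M\subseteq\mathbb R^n$ with the Euclidean metric, must $F(M)$ have a Schauder basis? The answer is yes.

## 2. Background facts and the theorems

A **Schauder basis** of a Banach space $X$ is a sequence $(e_i)$ such that every $x\in X$ has a unique expansion $x=\sum_ic_ie_i$. The partial sum projections $S_Nx=\sum_{i\le N}c_ie_i$ are uniformly bounded, $\sup_N\|S_N\|$ is the **basis constant**, and the basis is **monotone** if this constant is $\le 1$. The basis is **unconditional** if all expansions converge unconditionally. A **finite-dimensional decomposition** (FDD) is the same notion with finite-dimensional subspaces $X_j$ in place of the lines $\mathbb Re_j$, and it is monotone if its partial sum projections have norm $\le1$. For example,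 cutting the unit vectors of $\ell_1$ into consecutive groups of $1,2,3,\dots$ vectors gives a monotone FDD with blocks $\ell_1^1,\ell_1^2,\ell_1^3,\dots$. If $F(M)$ is finite-dimensional, "basis" means an ordinary finite basis, empty if $F(M)=\{0\}$.

The **Banach–Mazur distance** $d(X,Y)$ is the infimum of $\|T\|\|T^{-1}\|$ over isomorphisms $T:X\to Y$. It is submultiplicative: $d(X,Z)\le d(X,Y)\,d(Y,Z)$. Every bound $d(X,Y)\le C$ below comes with an explicit $T$ satisfying $\|T\|\|T^{-1}\|\le C$. We write $X\oplus_1Y$ for the direct sum with norm $\|x\|+\|y\|$.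

**Fact (F1).** *If $A\subseteq B$ share the base point, then $F(A)\subseteq F(B)$ isometrically. The vectors $\delta(x)$, $x\neq0$, are linearly independent, and $\|\delta(x)-\delta(y)\|=d(x,y)$. If $A$ is dense in $B$, then $F(B)$ is the closed span of $\delta(A)$.* By McShane's theorem an $L$-Lipschitz $f$ on $A$ extends to the $L$-Lipschitz function $b\mapsto\inf_{a\in A}(f(a)+Ld(a,b))$ on $B$, so the norm of a combination of the $\delta(a)$, $a\in A$, is the same in both spaces. For distinct nonzero $x_1,\dots,x_k$ and small $\rho$, the functions $\max(0,1-d(\cdot,x_i)/\rho)$ vanish at $0$ and at the other $x_l$ and equal $1$ at $x_i$, which gives independence. Clearly $\|\delta(x)-\delta(y)\|\le d(x,y)$, and $f=d(\cdot,y)-d(0,y)$ shows equality. The last claim follows since $\delta$ is isometric.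

**Fact (F2).** *If $Y$ is a Banach space and $\Phi:M\to Y$ is $L$-Lipschitz with $\Phi(0)=0$, there is a unique bounded linear $T:F(M)\to Y$ with $T\delta(x)=\Phi(x)$, and $\|T\|\le L$.* By independence $T$ is well defined on the span of the $\delta(x)$. For $m=\sum a_i\delta(x_i)$ and $y^*\in Y^*$, the function $y^*\circ\Phi$ lies in $\mathrm{Lip}_0(M)$ with norm $\le L\|y^*\|$, so $|y^*(\sum a_i\Phi(x_i))|\le L\|y^*\|\|m\|$. Hence $\|Tm\|\le L\|m\|$, and $T$ extends by density.

**Fact (F3).** *Changing the base point, translating, or rescaling the metric gives isometrically isomorphic free spaces.* For base points $0$ and $0'$ use (F2) with $\Phi(x)=\delta_{0'}(x)-\delta_{0'}(0)$ and the symmetric map in the other direction, which are mutually inverse of norm $\le1$. If the metric is multiplied by $t>0$, use $\delta(x)\mapsto t^{-1}\delta(x)$. Translations are isometries.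

**Fact (F4).** *Let $S_N$ ($N\ge0$) be projections on $X$ with $S_0=0$, $\operatorname{rank}S_N=N$, $S_NS_K=S_{\min(N,K)}$, $\sup\|S_N\|\le K_0$, and $\bigcup_NS_N(X)$ dense. Then $X$ has a basis with constant $\le K_0$ whose partial sum projections are the $S_N$* (see Albiac–Kalton, *Topics in Banach Space Theory*, Ch. 1). Indeed $S_N-S_{N-1}$ is a projection of rank $1$; let $e_N$ span its range. On the dense set $\bigcup_NS_N(X)$ we have $S_Nx=x$ eventually, so by uniform boundedness $S_Nx\to x$ for all $x$, that is, $x=\sum_N(S_N-S_{N-1})x$. Applying $S_N-S_{N-1}$ to any expansion $x=\sum c_ie_i$ gives $c_Ne_N=(S_N-S_{N-1})x$, so the expansion is unique.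

**Fact (F5).** *If $X$ has a basis with constant $K$ and $T:X\to Y$ is an isomorphism, then $Y$ has a basis with constant $\le K\|T\|\|T^{-1}\|$.* Its partial sum projections are $TS_NT^{-1}$.

By (F2), if a bijection $M\to N$ and its inverse are Lipschitz with constants $L$ and $L'$, then $d(F(M),F(N))\le LL'$. In particular, replacing the Euclidean norm of $\mathbb R^n$ by another norm does not change $F(M)$ up to isomorphism, and by (F3) neither does the base point.

**Theorem A.** *For every $n$ and every nonempty closed $M\subseteq\mathbb R^n$, $F(M)$ has a Schauder basis.*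

**Theorem B.** *For infinite closed $M\subseteq\mathbb R^n$ with the Euclidean metric, the basis can be chosen with basis constant at most $3^{11}\sqrt n\,(n+1)(4n+3)$, a number depending only on $n$. Moreover, if $M$ is compact, $F(M)$ is isomorphic to $F(M')$ for a compact $M'\supseteq M$ such that, in the $\ell_1$-metric and after rescaling, $F(M')$ has a monotone finite-dimensional decomposition $(X_j)$ whose blocks satisfy $d(X_j,\ell_1^{\dim X_j})\le2n$.*

**Theorem C.** *If $M\subseteq\mathbb R$ is closed, $F(M)$ has a monotone Schauder basis. It has an unconditional basis if and only if $M$ has Lebesgue measure $0$.*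

**Corollary D.** *If a metric space $N$ admits a bi-Lipschitz embedding into some $\mathbb R^n$, then $F(N)$ has a Schauder basis.*

If $M$ is finite, Theorem A is trivial, since $F(M)$ is finite-dimensional.

## 3. Closed subsets of the line

On the line everything can be computed. The plan is to identify $F(M)$ isometrically with an $\ell_1$-part coming from the gaps and an $L_1$-part coming from $M$ itself.

Let $M\subseteq\mathbb R$ be closed and nonempty, with base point $o$. Let $I=\operatorname{conv}M$, let $\lambda$ be Lebesgue measure, and let $(g_i)$ be the components of $I\setminus M$. These are countably many bounded open intervals with endpoints in $M$.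

**Step 1: an isometric embedding into $L_1(I)$.** Send $x\in M$ to $\mathbf 1_{[o,x]}$, meaning $-\mathbf 1_{[x,o]}$ if $x<o$. This is an isometry of $M$ into $L_1(I)$ that sends $o$ to $0$, so (F2) gives $T:F(M)\to L_1(I)$ with $\|T\|\le1$. Let $f\in\mathrm{Lip}_0(M)$ have norm $\le1$ and extend it affinely over each gap. The extension is $1$-Lipschitz on $I$, so $f(x)=\int_o^xf'$ with $|f'|\le1$ a.e. For $m\in\operatorname{span}\delta(M)$ this gives $\langle f,m\rangle=\int_If'\,Tm\le\|Tm\|_1$. Taking the supremum over $f$, $\|m\|\le\|Tm\|_1$. So $T$ is isometric.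

**Step 2: the range of $T$.** The range is closed and lies in the closed subspace
$$Y=\{h\in L_1(I):h\text{ is a.e. constant on each }g_i\},$$
because no gap contains $o$ or a point of $M$. To see that it is all of $Y$, let $g\in L_\infty(I)$ annihilate the range; we show that $g$ annihilates $Y$, and Hahn–Banach finishes. We have $\int_x^yg=0$ for all $x<y$ in $M$. Taking the endpoints of a gap, $\int_{g_i}g=0$ for every $i$. If $x<y$ are in $M$, then $(x,y)\setminus M$ is a union of gaps, so $\int_x^yg\mathbf 1_M=\int_x^yg-\sum_{g_i\subseteq(x,y)}\int_{g_i}g=0$. If $x<y$ are arbitrary points of $I$, moving a point that lies in a gap to an endpoint of that gap does not change $\int_x^yg\mathbf 1_M$, so this integral is again $0$. Hence $g\mathbf 1_M=0$ a.e. For $h\in Y$ with value $c_i$ on $g_i$ we get $\int gh=\sum_ic_i\int_{g_i}g+\int gh\mathbf 1_M=0$.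

**Step 3: splitting $Y$.** The map $h\mapsto\big((c_i\lambda(g_i))_i,\ h|_M\big)$ is an isometry of $Y$ onto $\ell_1(\{g_i\})\oplus_1L_1(M,\lambda)$. So
$$F(M)\cong\ell_1(\{g_i\})\oplus_1L_1(M,\lambda)\quad\text{isometrically.}$$
For $M=[0,1]$ there are no gaps and $F([0,1])\cong L_1[0,1]$, as promised in Section 1.

**Step 4: the summand $L_1(M,\lambda)$ when $\lambda(M)>0$.** We check that it is isometric to $L_1[0,1]$. Let $\varphi(x)=\lambda(M\cap[o,x])$ for $x\ge o$ and $\varphi(x)=-\lambda(M\cap[x,o])$ for $x<o$. This is nondecreasing and $1$-Lipschitz on $I$ and maps $I$ onto a nondegenerate interval $J$. For $s<t$ in $J$, the set $\{s<\varphi\le t\}$ is an interval on which $\varphi$ increases by $t-s$, so $\lambda(M\cap\{s<\varphi\le t\})=t-s$. Thus $\varphi$ carries $\lambda|_M$ to $\lambda|_J$, and $h\mapsto h\circ\varphi|_M$ is an isometry of $L_1(J)$ into $L_1(M,\lambda)$. It sends $\mathbf 1_{(\varphi(x),\varphi(y)]}$ to a function that differs from $\mathbf 1_{M\cap(x,y]}$ only on $M\cap\{z:z>x,\ \varphi(z)=\varphi(x)\}$ and $M\cap\{z:z>y,\ \varphi(z)=\varphi(y)\}$,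 which are null sets. The span of the functions $\mathbf 1_{M\cap(x,y]}$ is dense in $L_1(M,\lambda)$, so the isometry is onto. Finally, $L_1(J)$ is isometric to $L_1[0,1]$ by $h\mapsto(h\circ\psi)\psi'$, where $\psi$ is an increasing $C^1$ diffeomorphism of $(0,1)$ onto the interior of $J$.

**Step 5: the bases.** The unit vectors form a monotone basis of $\ell_1(\{g_i\})$, and the Haar system is a monotone basis of $L_1[0,1]$. Interleave the two. The partial sum projections of the interleaved system on the $\ell_1$-sum are $S_a\oplus S'_b$, of norm $\le1$, and (F4) gives a monotone basis of $F(M)$. If $\lambda(M)=0$, the $L_1$-part is $\{0\}$, and $F(M)$ is $\ell_1$ or a finite-dimensional $\ell_1^k$ with its unconditional unit vector basis. If $\lambda(M)>0$, then $F(M)$ contains $L_1[0,1]$, which by Pełczyński (1961) does not embed into a space with an unconditional basis. **Theorem C is proved.** $\blacksquare$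

## 4. Multilinear interpolation on dyadic grids

For $n\ge2$ the gaps are gone, but the interpolation picture of the Haar basis survives. In this section and in Sections 5 and 7 the metric is that of the $\ell_1$-norm $|\cdot|_1$. The purpose of this section is to build norm-one projections $P_j$ on $F([0,1]^n)$ from multilinear interpolation. The base point is $0=(0,\dots,0)$.

For $j\ge0$ let $G_j=2^{-j}\mathbb Z^n\cap[0,1]^n$, and let $\mathcal Q_j$ be the set of closed dyadic cubes of side $2^{-j}$ contained in $[0,1]^n$. For $v\in G_j$ and $f:[0,1]^n\to\mathbb R$ put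
$$\varphi_{j,v}(x)=\prod_{i=1}^n\max\big(0,1-2^j|x_i-v_i|\big),\qquad I_jf=\sum_{v\in G_j}f(v)\varphi_{j,v}.$$

**Step 1: basic properties.** If $x\in Q\in\mathcal Q_j$, then
$$\varphi_{j,v}(x)\ne0\ \Rightarrow\ v\text{ is a vertex of }Q;\qquad\varphi_{j,v}(x)\ge0;\qquad\sum_v\varphi_{j,v}(x)=1.\tag{1}$$
Indeed, let $Q=\prod_i[a_i,a_i+2^{-j}]$. If $\varphi_{j,v}(x)\neq0$, then $|x_i-v_i|<2^{-j}$, so $a_i-2^{-j}<v_i<a_i+2\cdot2^{-j}$, and $v_i\in\{a_i,a_i+2^{-j}\}$. On $[a_i,a_i+2^{-j}]$ the two one-variable hats at the endpoints add up to $1$; multiplying over $i$ gives the sum in (1).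

On each $Q\in\mathcal Q_j$, $I_jf$ is multi-affine (affine in each variable separately), it is continuous, and it agrees with $f$ on $G_j$ because $\varphi_{j,v}(w)$ is $1$ or $0$ according as $w=v$ or $w\in G_j\setminus\{v\}$. A multi-affine function on a cube is determined by its values at the vertices: replace the coordinates of $x$ one after another by the two endpoints of the corresponding edge, each time writing the value as a convex combination. So $I_jf$ is the unique function with these properties.

**Step 2: $I_j$ does not increase the $\ell_1$-Lipschitz constant.** Let $f$ be $1$-Lipschitz, $Q=\prod_i[a_i,a_i+2^{-j}]$, and fix a direction $e_i$. For fixed other coordinates $I_jf$ is affine in $x_i$ on $Q$, with slope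
$$2^j\big(I_jf|_{x_i=a_i+2^{-j}}-I_jf|_{x_i=a_i}\big)=\sum_vw_v\,2^j\big(f(v+2^{-j}e_i)-f(v)\big),$$
where $v$ runs over the vertices of $Q$ with $v_i=a_i$, and the weights $w_v\ge0$, products of hats in the other variables, add up to $1$. Each term $2^j(f(v+2^{-j}e_i)-f(v))$ lies in $[-1,1]$, and so does the slope. A segment in $[0,1]^n$ parallel to $e_i$ is cut by the grid into pieces that each lie in one cube, so $I_jf$ is $1$-Lipschitz along it. Joining $x$ to $y$ by $n$ axis-parallel segments of total length $|x-y|_1$ gives $|I_jf(x)-I_jf(y)|\le|x-y|_1$. This is the reason for using the $\ell_1$-metric.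

**Step 3: the projections.** By Step 2 the map $x\mapsto\sum_v\varphi_{j,v}(x)\delta(v)\in F(G_j)$ is $1$-Lipschitz (test the difference of two values against $f\in \mathrm{Lip}_0$ of norm $\le1$), and it sends $0$ to $\delta(0)=0$. By (F2) it induces
$$P_j:F([0,1]^n)\to F(G_j),\qquad P_j\delta(x)=\sum_v\varphi_{j,v}(x)\delta(v),\qquad\|P_j\|\le1,$$
and $\langle f,P_jm\rangle=\langle I_jf,m\rangle$ for all $f\in\mathrm{Lip}_0([0,1]^n)$ and all $m$, since both sides are continuous in $m$ and agree for $m=\delta(x)$. Put also $P_{-1}=0$. Then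
$$P_iP_j=P_jP_i=P_i\qquad(i\le j).\tag{2}$$
For $i\ge 0$: $P_j$ is the identity on $F(G_j)\supseteq F(G_i)$, so $P_jP_i=P_i$. And $I_if$ is multi-affine on the cubes of $\mathcal Q_j$, each of which lies in a cube of $\mathcal Q_i$, so $I_jI_if=I_if$ by uniqueness. Hence $\langle f,P_iP_jm\rangle=\langle I_jI_if,m\rangle=\langle I_if,m\rangle=\langle f,P_im\rangle$ for all $f$, that is, $P_iP_j=P_i$.

For $n=2$ and the center $p=(\frac12,\frac12)$, $P_0\delta(p)$ is the average of the $\delta(v)$ over the four corners of the square. Each corner is at $\ell_1$-distance $1$ from $p$, so $\|\delta(p)-P_0\delta(p)\|\le1$.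

## 5. Which grid points to add

Let $M\subseteq[0,1]^n$ be compact and infinite. The obvious thing to try is to restrict the $P_j$ to $F(M)$. This fails because $F(M)$ is not invariant. Already for $n=1$, if $0,\frac13,1\in M$ but $\frac12\notin M$, then $P_0\delta(\frac13)=\frac23\delta(0)+\frac13\delta(1)\in F(M)$, but
$$P_1\delta(\tfrac13)=\tfrac13\delta(0)+\tfrac23\delta(\tfrac12)\notin F(M).$$
Indeed, the function $x\mapsto\operatorname{dist}(x,M)$ lies in $\mathrm{Lip}_0([0,1])$ and annihilates $F(M)$, while its value on $P_1\delta(\frac13)$ is $\frac23\operatorname{dist}(\frac12,M)>0$.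

The crude repair is to add all grid points. Then invariance holds, but the closure of $M\cup\bigcup_jG_j$ is $[0,1]^n$, and $M$ has been forgotten. For $M=\{0\}\cup\{2^{-k}\}$ this replaces $F(M)\cong\ell_1$ by $F([0,1])\cong L_1[0,1]$, which by Pełczyński's theorem is not isomorphic to it.

The idea is to add only the vertices that interpolation near $M$ really uses. Define
$$D_j=\{\text{vertices of those }Q\in\mathcal Q_j\text{ with }Q\cap M\neq\emptyset\}\subseteq G_j,\qquad D=\bigcup_{j\ge0}D_j,\qquad M'=M\cup D.$$
Let $d(p)=\operatorname{dist}(p,M)$ in the $\ell_1$-metric. A point of $D_j$ lies in a cube of side $2^{-j}$ that meets $M$, so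
$$d(p)\le n2^{-j}\qquad(p\in D_j).\tag{3}$$

To see the shape of $D$, run the definition for the single point $\frac13$ in $[0,1]$ (a finite set, used only as a picture): $D_0=\{0,1\}$, $D_1=\{0,\frac12\}$, $D_2=\{\frac14,\frac12\}$, $D_3=\{\frac14,\frac38\}$, $D_4=\{\frac5{16},\frac38\}$, and so on. The added points thin out geometrically away from $\frac13$. For $p=0$, $q=\frac14$ we have $d(p)+d(q)=\frac5{12}=\frac53|p-q|$, and for $p=\frac14$, $q=\frac12$ we have $d(p)+d(q)=\frac14=|p-q|$. So the distances to $M$ are controlled by the mutual distances. This holds in general.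

**Step 1: $M'$ is compact and $D$ is dense in $M'$.** Each $x\in M$ lies in some $Q\in\mathcal Q_j$, whose vertices belong to $D_j$, so $\operatorname{dist}(x,D)\le n2^{-j}$ for all $j$. This gives density. Since $M'$ is bounded, it remains to see that it is closed. A convergent sequence in $M'$ has a subsequence that lies in $M$, or is constant, or consists of distinct points $p_i\in D$. In the last case, since $D_0\cup\dots\cup D_k$ is finite for each $k$, (3) gives $d(p_i)\to0$, and the limit lies in $M$.

**Step 2: the added points are sparse.** We claim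
$$d(p)+d(q)\le(2n+1)|p-q|_1\qquad(p\ne q\text{ in }D\setminus M).\tag{4}$$
Let $p\in D_j$, $q\in D_k$ with $j\le k$. Both points lie in $G_k$, so $|p-q|_1\ge2^{-k}$ and $d(q)\le n2^{-k}\le n|p-q|_1$ by (3). Since $d$ is $1$-Lipschitz, $d(p)\le d(q)+|p-q|_1\le(n+1)|p-q|_1$. Add the two bounds.

Two tasks remain. We must show that passing from $M$ to $M'$ does not change the free space up to isomorphism (Section 6), and that $F(M')$ has a basis (Section 7).

## 6. Sparse points add an $\ell_1$, and $F(M)$ absorbs it

In this section $|\cdot|$ is any fixed norm on $\mathbb R^n$. The first lemma says that a sparse set of extra points contributes exactly an $\ell_1$-summand.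

**Lemma 1.** *Let $M\subseteq N$ be nonempty closed subsets of $\mathbb R^n$ with $\Gamma=N\setminus M$ countable, and let $d(p)=\operatorname{dist}(p,M)$. Suppose that for some $c\ge1$*
$$d(p)+d(q)\le c|p-q|\qquad(p\ne q\text{ in }\Gamma).\tag{5}$$
*Then $d\big(F(N),F(M)\oplus_1\ell_1(\Gamma)\big)\le2c+1$.*

*Proof.* The idea is to record $p\in\Gamma$ by its nearest point in $M$ together with its distance to $M$. Take the base point in $M$. Let $r:N\to M$ be the identity on $M$, and for $p\in\Gamma$ let $r(p)\in M$ be a nearest point to $p$. The map $r$ is $(c+1)$-Lipschitz: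

* for $p\ne q$ in $\Gamma$, $|r(p)-r(q)|\le|p-q|+d(p)+d(q)\le(c+1)|p-q|$;
* for $p\in\Gamma$, $q\in M$, $|r(p)-q|\le d(p)+|p-q|\le2|p-q|\le(c+1)|p-q|$.

The map $N\to\ell_1(\Gamma)$ equal to $d(p)e_p$ at $p\in\Gamma$ and to $0$ on $M$ is $c$-Lipschitz: for $p\ne q$ in $\Gamma$ this is (5), and for $p\in\Gamma$, $q\in M$ it follows from $d(p)\le|p-q|$. By (F2) there is an operator $\Theta:F(N)\to F(M)\oplus_1\ell_1(\Gamma)$ with
$$\Theta\delta(x)=(\delta(x),0)\ (x\in M),\qquad\Theta\delta(p)=(\delta(r(p)),d(p)e_p)\ (p\in\Gamma),\qquad\|\Theta\|\le(c+1)+c .$$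
In the other direction put
$$\Omega(m,a)=m+\sum_{p\in\Gamma}a_p\,\frac{\delta(p)-\delta(r(p))}{d(p)} .$$
Here $d(p)>0$ because $M$ is closed, and each quotient has norm $1$, so $\|\Omega\|\le1$. Now check on vectors with dense span. For $x\in M$, $\Omega\Theta\delta(x)=\delta(x)$. For $p\in\Gamma$, $\Omega\Theta\delta(p)=\delta(r(p))+(\delta(p)-\delta(r(p)))=\delta(p)$. Conversely $\Theta\Omega(\delta(x),0)=(\delta(x),0)$, and $\Theta\Omega(0,e_p)=d(p)^{-1}\big[(\delta(r(p)),d(p)e_p)-(\delta(r(p)),0)\big]=(0,e_p)$. So $\Theta$ and $\Omega$ are mutually inverse. $\square$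

By (4), Lemma 1 applies to $N=M'$ with $c=2n+1$. It shows that a basis of $F(M')$ gives a basis of $F(M)\oplus_1\ell_1(\Gamma)$. We want one of $F(M)$ itself, so we have to get rid of the extra summand. This works because $F(M)$ already contains a complemented copy of $\ell_1$, and $\ell_1\oplus_1\ell_1(\Gamma)$ is again $\ell_1$.

**Lemma 2.** *Let $M\subseteq\mathbb R^n$ be closed and infinite, and let $\Gamma$ be countable (finite, empty or infinite). Then $d\big(F(M),F(M)\oplus_1\ell_1(\Gamma)\big)\le81$.*

*Proof.* **Step 1: a lacunary sequence in $M$.** $M$ is unbounded or has an accumulation point, which belongs to $M$. In the first case fix any $x_0\in M$ and choose points of $M$ going to infinity fast; in the second let $x_0$ be an accumulation point and choose points converging to it fast. We obtain $x_k\in M\setminus\{x_0\}$ ($k\ge1$) such that, with $r_k=|x_k-x_0|$, either $r_{k+1}\ge4r_k$ for all $k$ or $r_{k+1}\le r_k/4$ for all $k$. (In $M=[0,1]$ take $x_0=0$ and $x_k=4^{-k}$.) By (F3) let $x_0$ be the base point. For $k\ne l$, the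 smaller of $r_k,r_l$ is at most a quarter of the larger, so
$$|x_k-x_l|\ge\tfrac34\max(r_k,r_l).\tag{6}$$
The balls $B_k=\{x:|x-x_k|<r_k/4\}$ are therefore pairwise disjoint, since $\frac14(r_k+r_l)\le\frac5{16}\max(r_k,r_l)<\frac34\max(r_k,r_l)$. Also $x_0\notin B_k$.

**Step 2: a map onto $\ell_1$.** Put a tent on each ball: $h_k(x)=\max(0,1-4|x-x_k|/r_k)$ and $\Phi(x)=\sum_kr_kh_k(x)e_k\in\ell_1$ for $x\in M$. At most one term is nonzero. We claim that $\Phi$ is $4$-Lipschitz. Each $r_kh_k$ is $4$-Lipschitz, and this settles the case in which $x,y$ do not lie in two different balls, for then only one coordinate is involved. If $x\in B_k$ and $y\in B_l$ with $k\ne l$, then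
$$\|\Phi(x)-\Phi(y)\|=r_k+r_l-4\big(|x-x_k|+|y-x_l|\big)\le r_k+r_l-4|x_k-x_l|+4|x-y|\le4|x-y| ,$$
where the first inequality is the triangle inequality $|x_k-x_l|\le|x-x_k|+|x-y|+|y-x_l|$, and the second holds because $4|x_k-x_l|\ge3\max(r_k,r_l)\ge r_k+r_l$ by (6). Since $\Phi(x_0)=0$, (F2) gives $T:F(M)\to\ell_1$ with $\|T\|\le4$ and $T\delta(x_k)=r_ke_k$.

**Step 3: splitting off $\ell_1$ and absorbing.** Let $J:\ell_1\to F(M)$, $Je_k=\delta(x_k)/r_k$. As $\|\delta(x_k)\|=r_k$, $\|J\|\le1$. Since $TJ=\mathrm{Id}$, $JT$ is a projection of norm $\le4$. Put $W=\ker T$. The map $m\mapsto((I-JT)m,Tm)$ from $F(M)$ to $W\oplus_1\ell_1$ has norm $\le5+4=9$, and its inverse $(w,a)\mapsto w+Ja$ has norm $\le1$. So $d(F(M),W\oplus_1\ell_1)\le9$. Carrying a summand $\ell_1(\Gamma)$ along unchanged, $d\big(F(M)\oplus_1\ell_1(\Gamma),\,W\oplus_1\ell_1\oplus_1\ell_1(\Gamma)\big)\le9$. Finally $\ell_1\oplus_1\ell_1(\Gamma)$ is isometric to $\ell_1$ by re-indexing. The product of the two distances is $81$. $\square$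

Return to the set $M'$ of Section 5. The set $\Gamma=D\setminus M$ is countable, and $2c+1=4n+3$ for $c=2n+1$, so Lemmas 1 and 2 in the $\ell_1$-metric give
$$d\big(F(M),F(M')\big)\le81(4n+3).\tag{7}$$

## 7. A basis of $F(M')$

We keep the $\ell_1$-metric and the base point $0=(0,\dots,0)$. It lies in $D_0=\{0,1\}^n$, because $[0,1]^n$ meets $M$. Let
$$E_j=D\cap G_j\quad(j\ge0),\qquad E_{-1}=\{0\},\qquad A_j=E_j\setminus E_{j-1}\quad(j\ge0).$$
The sets $E_j$ are finite and increasing, and their union is $D$. Since $D$ is dense in the infinite set $M'$, it is infinite.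

**Step 1: $F(M')$ is invariant under interpolation.** We claim
$$P_j(F(M'))=F(E_j)\qquad(j\ge-1).\tag{8}$$
For $j=-1$ both sides are $\{0\}$. Let $j\ge0$. "$\supseteq$" holds because $E_j\subseteq M'$ and $P_j$ is the identity on $F(G_j)\supseteq F(E_j)$. For "$\subseteq$", since $D$ is dense in $M'$ and $F(E_j)$ is finite-dimensional, hence closed, it suffices to show $P_j\delta(p)\in F(E_j)$ for $p\in D_k$.

* If $k\le j$, then $p\in G_k\subseteq G_j$, so $p\in E_j$ and $P_j\delta(p)=\delta(p)$.
* If $k>j$, then $p$ is a vertex of some $Q\in\mathcal Q_k$ that meets $M$. The cube $Q'\in\mathcal Q_j$ containing $Q$ also meets $M$ and contains $p$. By (1), $P_j\delta(p)$ is a combination of the $\delta(v)$ with $v$ a vertex of $Q'$, and all of these vertices lie in $D_j\subseteq E_j$.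

This is what the definition of $D$ was made for: coarser cubes around a cube that meets $M$ still meet $M$. In the picture with $\frac13$, $P_1\delta(\frac38)=\frac14\delta(0)+\frac34\delta(\frac12)$, and $0,\frac12\in D_1$.

**Step 2: the size of one step.** If $p\in A_j$, then
$$\|\delta(p)-P_{j-1}\delta(p)\|\le n2^{-j}.\tag{9}$$
For $j=0$ the left side is $|p|_1\le n$. For $j\ge1$, $P_{j-1}\delta(p)$ is a convex combination of vectors $\delta(v)$, $v\in G_{j-1}$, with $|p_i-v_i|<2^{-(j-1)}$ for all $i$. Since $p_i-v_i\in2^{-j}\mathbb Z$, in fact $|p_i-v_i|\le2^{-j}$, so $|p-v|_1\le n2^{-j}$ for each of these $v$.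

By now we have commuting norm-one projections $P_j$ on $F(M')$ with finite-dimensional ranges $F(E_j)$: an FDD. For a basis we must insert the points of $A_j$ one at a time between $P_{j-1}$ and $P_j$. One might send the points of $E_j$ that have not been inserted yet to $0$. This is unbounded: for $n=1$, $M=[0,1]$, $p\ge\frac12$ already inserted and $q=p+2^{-j}$ not yet inserted, the vector $\delta(p)-\delta(q)$ of norm $2^{-j}$ goes to $\delta(p)$, of norm $\ge\frac12$. A point $q$ that still waits has a better stand-in, its interpolation $P_{j-1}\delta(q)$ from the previous grid, which by (9) is within $n2^{-j}$ of $\delta(q)$.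

**Step 3: the partial sum operators.** Enumerate $D\setminus\{0\}=\{p_1,p_2,\dots\}$ by listing first $A_0$, then $A_1$, and so on. Put $B_N=\{0,p_1,\dots,p_N\}$. For $N\ge1$ let $j=j(N)$ be the index with $p_N\in A_j$. Then $E_{j-1}\subseteq B_N\subseteq E_j$. Define a linear map $R_N:F(E_j)\to F(B_N)$ by
$$R_N\delta(p)=\delta(p)\quad(p\in B_N),\qquad R_N\delta(p)=P_{j-1}\delta(p)\quad(p\in E_j\setminus B_N).$$
This makes sense, because the $\delta(p)$, $p\in E_j\setminus\{0\}$, form a linear basis of $F(E_j)$, $0\in B_N$, and $P_{j-1}\delta(p)\in F(E_{j-1})\subseteq F(B_N)$ by (8). Put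
$$S_0=0,\qquad S_N=R_NP_j:F(M')\to F(B_N),\quad j=j(N).$$

**Step 4: $\|S_N\|\le n+1$.** As $\|P_j\|\le1$, it is enough to bound $\|R_N\|$, and by (F2) we need the Lipschitz constant of $p\mapsto R_N\delta(p)$ on $E_j$. Let $p\neq q$ in $E_j$.

* If $p,q\in B_N$, the images are at distance $|p-q|_1$.
* If $p,q\notin B_N$, their distance is $\|P_{j-1}(\delta(p)-\delta(q))\|\le|p-q|_1$.
* If $p\in B_N$ and $q\notin B_N$, then $q\notin E_{j-1}$, so $q\in A_j$. By (9) the distance is at most $\|\delta(p)-\delta(q)\|+\|\delta(q)-P_{j-1}\delta(q)\|\le|p-q|_1+n2^{-j}$. Since $p,q$ are distinct points of $G_j$, $2^{-j}\le|p-q|_1$, and the bound is $(n+1)|p-q|_1$.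

**Step 5: the $S_N$ are nested projections.** On $F(B_N)\subseteq F(E_j)$ both $P_j$ and $R_N$ are the identity. So $S_N$ is a projection onto $F(B_N)$, which has dimension $N$, and $S_KS_N=S_N$ for $N\le K$. We must show $S_NS_K=S_N$ for $1\le N\le K$. (For $N=0$ it is trivial.) Let $j=j(N)\le i=j(K)$.

*Case $i=j$.* The range of $R_K$ lies in $F(E_j)$, where $P_j$ is the identity, so $S_NS_K=R_NP_jR_KP_j=R_NR_KP_j$. It remains to see $R_NR_K=R_N$ on $F(E_j)$. On $\delta(p)$ with $p\in B_K$ this is clear, since $R_K\delta(p)=\delta(p)$. If $p\in E_j\setminus B_K$, then $R_K\delta(p)=P_{j-1}\delta(p)\in F(E_{j-1})$, where $R_N$ is the identity, so $R_NR_K\delta(p)=P_{j-1}\delta(p)$. As $p\notin B_K\supseteq B_N$, this equals $R_N\delta(p)$.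

*Case $i>j$.* First, $P_{i-1}R_K=P_{i-1}$ on $F(E_i)$. On $\delta(p)$ with $p\in B_K$ this is clear, and for $p\in E_i\setminus B_K$ we have $P_{i-1}R_K\delta(p)=P_{i-1}P_{i-1}\delta(p)=P_{i-1}\delta(p)$. Hence, by (2), $P_{i-1}S_K=P_{i-1}R_KP_i=P_{i-1}P_i=P_{i-1}$. Since $j\le i-1$, (2) gives $P_j=P_jP_{i-1}$, so
$$S_NS_K=R_NP_jP_{i-1}S_K=R_NP_jP_{i-1}=R_NP_j=S_N .$$

**Step 6: conclusion.** $\bigcup_NF(B_N)$ contains $\delta(D)$, and $D$ is dense in $M'$, so this union is dense in $F(M')$. By (F4), *$F(M')$ in the $\ell_1$-metric has a Schauder basis with constant $\le n+1$.*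

**Step 7: back to $M$ and to the Euclidean metric.** By (7) and (F5), $F(M,|\cdot|_1)$ has a basis with constant $\le81(4n+3)(n+1)$. A general infinite compact $M\subseteq\mathbb R^n$ can be translated and rescaled into $[0,1]^n$, which by (F3) changes nothing. Since $|x|_2\le|x|_1\le\sqrt n|x|_2$, $d\big(F(M,|\cdot|_1),F(M,|\cdot|_2)\big)\le\sqrt n$. Hence, for every infinite compact $M\subseteq\mathbb R^n$,
$$F(M,|\cdot|_2)\text{ has a basis with constant}\le K_c:=81\sqrt n\,(n+1)(4n+3).\tag{10}$$

## 8. Unbounded sets by inversion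

Section 7 used compactness: the sets $E_j$ had to be finite. We reduce the unbounded case to the compact one. From here on $|\cdot|$ is Euclidean.

If $M=\mathbb R^n$, then $F(M)$ is at distance $\le\sqrt n$ from $F(\ell_1^n)$, which has a monotone basis by Hájek and Pernecká. So $F(\mathbb R^n)$ has a basis with constant $\le\sqrt n$.

Let now $M\ne\mathbb R^n$ be closed and unbounded. Translate so that $0\notin M$, and let $M_0=M\cup\{0\}$. For $x\ne0$ put $x^*=x/|x|^2$. Then $|x^*|=1/|x|$, $x^{**}=x$, and
$$|x^*-y^*|^2=\frac1{|x|^2}+\frac1{|y|^2}-\frac{2\,x\cdot y}{|x|^2|y|^2}=\frac{|x-y|^2}{|x|^2|y|^2}.$$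

**Step 1: the inverted set is compact.** Let $M^*=\{x^*:x\in M\}\cup\{0\}$. It is bounded because $\operatorname{dist}(0,M)>0$. It is closed: if $x_k^*\to y\ne0$ with $x_k\in M$, then $x_k\to y^*$ by continuity of inversion away from $0$, so $y^*\in M$ and $y\in M^*$; and $0\in M^*$. So $M^*$ is compact, and it is infinite because $M$ is.

**Step 2: $d(F(M^*),F(M_0))\le9$, with base point $0$ in both.** Inversion is not bi-Lipschitz, so we compensate with a weight. We need an image of $y\in M^*$ that has norm comparable to $|y|$, while $\|\delta(y^*)\|=1/|y|$. This suggests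
$$\Psi:M^*\to F(M_0),\qquad\Psi(0)=0,\qquad\Psi(y)=|y|^2\delta(y^*),\qquad\|\Psi(y)\|=|y| .$$
For $0<|z|\le|y|$ write $\Psi(y)-\Psi(z)=(|y|^2-|z|^2)\delta(y^*)+|z|^2(\delta(y^*)-\delta(z^*))$. Then
$$\|\Psi(y)-\Psi(z)\|\le(|y|^2-|z|^2)\frac1{|y|}+|z|^2\frac{|y-z|}{|y||z|}\le2(|y|-|z|)+|y-z|\le3|y-z| ,$$
using $|y|+|z|\le2|y|$ and $|z|\le|y|$. For $z=0$ the bound is $\|\Psi(y)\|=|y|$. By (F2) we get $A:F(M^*)\to F(M_0)$ with $\|A\|\le3$. The same computation for $x\mapsto|x|^2\delta(x^*)$ on $M_0$ (and $0\mapsto0$) gives $B:F(M_0)\to F(M^*)$ with $\|B\|\le3$. Since $|x|^2|x^*|^2=1$ and $x^{**}=x$, $AB=\mathrm{Id}$ and $BA=\mathrm{Id}$.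

The example $M=\{1,2,3,\dots\}\subseteq\mathbb R$ shows the estimate at work. Here $\Psi(\frac1k)=\delta(k)/k^2$. For $f$ on $M_0$ put $s=f(k)$ and $t=f(k+1)-f(k)$, where $|s|\le k$ and $|t|\le1$ are the only constraints. Then
$$\big\|\Psi(\tfrac1k)-\Psi(\tfrac1{k+1})\big\|=\Big(\frac1{k^2}-\frac1{(k+1)^2}\Big)k+\frac1{(k+1)^2}=\frac{3k+1}{k(k+1)^2}=\frac{3k+1}{k+1}\Big|\frac1k-\frac1{k+1}\Big| ,$$
and the factor tends to $3$.

**Step 3: removing the point $0$.** Lemma 1 with $N=M_0$, $\Gamma=\{0\}$ and $c=1$ (condition (5) is empty) gives $d(F(M_0),F(M)\oplus_1\mathbb R)\le3$. Lemma 2 gives $d(F(M)\oplus_1\mathbb R,F(M))\le81$.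

**Step 4: the constant.** Apply (10) to $M^*$ and use (F5) along $F(M^*)\to F(M_0)\to F(M)\oplus_1\mathbb R\to F(M)$. The space $F(M)$ has a basis with constant at most
$$9\cdot3\cdot81\cdot K_c=3^2\cdot3\cdot3^4\cdot3^4\sqrt n\,(n+1)(4n+3)=3^{11}\sqrt n\,(n+1)(4n+3).$$

The constants in (10) and in the case $M=\mathbb R^n$ are smaller. Together with the trivial finite case, **Theorem A is proved, and so is the constant in Theorem B.** $\blacksquare$

## 9. The blocks of the decomposition, and bi-Lipschitz copies

**The rest of Theorem B.** Let $M$ be infinite and compact, translated and rescaled into $[0,1]^n$, with $M'$ as in Section 5. By (7), $F(M)$ and $F(M')$ are isomorphic. We look at $F(M')$ in the $\ell_1$-metric.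

**Step 1: the FDD.** By (2), (8) and the density of $D$, the $P_j$ restrict to projections on $F(M')$ of norm $\le1$ with $P_iP_j=P_{\min(i,j)}$ and with dense union of ranges $F(E_j)$. As in (F4), $P_jx\to x$ for every $x$, and the spaces $X_j=(P_j-P_{j-1})F(M')$, $j\ge0$, form a monotone FDD of $F(M')$. (If some $A_j$ is empty, the corresponding block is $\{0\}$ and is dropped.)

**Step 2: a spanning set of $X_j$.** By (2), $P_j-P_{j-1}=(I-P_{j-1})P_j$, so (8) gives $X_j=(I-P_{j-1})F(E_j)$. The operator $I-P_{j-1}$ kills $\delta(p)$ for $p\in E_{j-1}$. Hence $X_j$ is spanned by $u_p=2^j(\delta(p)-P_{j-1}\delta(p))$, $p\in A_j$.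

**Step 3: the $u_p$ behave like unit vectors of $\ell_1$.** By (9), $\|u_p\|\le n$, so $\|\sum a_pu_p\|\le n\sum|a_p|$. For the lower bound define $f$ on $E_j$ by $f(p)=\frac12\,2^{-j}\operatorname{sgn}(a_p)$ for $p\in A_j$ and $f=0$ on $E_{j-1}$. Its values differ by at most $2^{-j}$, and distinct points of $E_j\subseteq G_j$ are at distance $\ge2^{-j}$, so $f$ is $1$-Lipschitz. Also $f(0)=0$. Extend $f$ to $M'$ by McShane's theorem. Since $P_{j-1}\delta(p)\in F(E_{j-1})$, where $f$ gives $0$, we get $\langle f,u_p\rangle=2^jf(p)=\frac12\operatorname{sgn}(a_p)$. Therefore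
$$\tfrac12\sum|a_p|\le\Big\|\sum a_pu_p\Big\|\le n\sum|a_p| ,$$
and $d(X_j,\ell_1^{\dim X_j})\le2n$. **Theorem B is proved.** $\blacksquare$

**Proof of Corollary D.** A bi-Lipschitz embedding of $N$ into $\mathbb R^n$ extends to a bi-Lipschitz embedding of the completion of $N$. The image is complete, hence closed in $\mathbb R^n$. Lipschitz functions on $N$ extend uniquely, with the same constant, to the completion, so $F(N)$ equals the free space of the completion (compare (F1)). By (F2), bi-Lipschitz equivalent spaces have isomorphic free spaces. Theorem A and (F5) finish the proof. $\blacksquare$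

For example, call $(N,d)$ *doubling* if there is a number $k$ such that every ball is covered by $k$ balls of half its radius; $\mathbb R^n$ itself is doubling. By Assouad's embedding theorem, if $(N,d)$ is doubling and $0<\alpha<1$, then $(N,d^\alpha)$ embeds bi-Lipschitzly into some $\mathbb R^n$. So $F(N,d^\alpha)$ has a Schauder basis.
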